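\title{The maximum number of paths of even length in a planar graph}

\begin{abstract}
We prove that for every fixed $\ell\ge 2$ the maximum number of paths on $2\ell+1$ vertices in an $n$-vertex planar graph is $4\ell(n/\ell)^{\ell+1}+O(n^{\ell})$, as conjectured. The upper bound holds for all graphs that have no subgraph $K_{3,t}$ and whose subgraphs have bounded edge density, and so for graphs embeddable in any fixed surface. We also describe all graphs in this class that come within $O(n^{\ell})$ of the optimum. The proof reduces the problem to a weighted optimization problem, solves that problem exactly by an entropy inequality, derives a stability statement from the same inequality, and then counts paths near the extremal structure with error $O(n^{\ell})$.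
\end{abstract}

\section{The problem and the results}\label{sec:intro}

All graphs are finite and simple. For a graph $H$ and a positive integer $n$, let $f_{\mathcal P}(n,H)$ be the maximum number of copies of $H$ (subgraphs isomorphic to $H$) in an $n$-vertex planar graph. Let $P_k$ be the path on $k$ vertices, so that $P_{2\ell+1}$ has even length $2\ell$. Throughout, $\ell\ge 2$ is a fixed integer, asymptotics are as $n\to\infty$, and $N(G)$ is the number of copies of $P_{2\ell+1}$ in a graph $G$. We write $\Gamma(x)$ for the set of neighbors of a vertex $x$, and $e(G[X])$ for the number of edges of $G$ inside a set $X$ of vertices. A \emph{directed path} is a sequence $y_1\cdots y_{2\ell+1}$ of distinct vertices in which consecutive vertices are adjacent; each copy of $P_{2\ell+1}$ gives two directed paths.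

\subsection{The blown-up cycle}

The order of magnitude of $f_{\mathcal P}(n,P_{2\ell+1})$ is easy to find. A planar graph on $n$ vertices has at most $3n$ edges, and a directed path is determined by the $\ell$ ordered edges $(y_1,y_2),\dots,(y_{2\ell-1},y_{2\ell})$ and the vertex $y_{2\ell+1}$. Hence $N(G)\le (6n)^{\ell}n$. To reach the order $n^{\ell+1}$, keep the $\ell$ vertices in even positions fixed, as \emph{hubs}, and let each of the $\ell+1$ vertices in odd positions range over linearly many choices. Planarity allows this, because a vertex in an odd position needs at most two hubs as neighbors and $K_{2,m}$ is planar. The question is the constant in front of $n^{\ell+1}$.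

A first attempt places hubs $u_1,\dots,u_\ell$ in a row, with a class of common neighbors of $u_i$ and $u_{i+1}$ for each $i<\ell$ and a class of leaves at each of $u_1$ and $u_\ell$. The leaves are wasteful: joining each of them to both $u_1$ and $u_\ell$ keeps the graph planar and destroys no path. The row of hubs then closes up into a cycle, and a path may start its tour of the hubs anywhere on it. By symmetry one takes the $\ell$ classes of equal size, about $n/\ell$. This is the \emph{blown-up cycle} of Figure~\ref{fig:cycle}.

\begin{figure}[ht]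
\centering
\begin{tikzpicture}[scale=1.05]
\foreach \x in {-0.5,0,0.5} {
  \draw[gray] (0,0)--(1.5,\x)--(3,0);
  \draw[gray] (3,0)--({3+\x},1.5)--(3,3);
  \draw[gray] (3,3)--(1.5,{3+\x})--(0,3);
  \draw[gray] (0,3)--(\x,1.5)--(0,0);
}
\draw[very thick] (1.5,-0.5)--(0,0)--(1.5,0.5)--(3,0)--(3.5,1.5)--(3,3)--(1.5,3)--(0,3)--(-0.5,1.5);
\foreach \x in {-0.5,0,0.5} {
  \filldraw[fill=white] (1.5,\x) circle (1.8pt);
  \filldraw[fill=white] ({3+\x},1.5) circle (1.8pt);
  \filldraw[fill=white] (1.5,{3+\x}) circle (1.8pt);
  \filldraw[fill=white] (\x,1.5) circle (1.8pt);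
}
\fill (0,0) circle (2.8pt) node[below left] {$u_1$};
\fill (3,0) circle (2.8pt) node[below right] {$u_2$};
\fill (3,3) circle (2.8pt) node[above right] {$u_3$};
\fill (0,3) circle (2.8pt) node[above left] {$u_4$};
\end{tikzpicture}
\caption{The blown-up cycle for $\ell=4$: each edge of the cycle $u_1u_2u_3u_4$ is replaced by $m=3$ paths of length $2$. In bold, a path on $2\ell+1=9$ vertices. It visits the hubs along a Hamiltonian path of the cycle, and each of its two end vertices may come from either class at the end hub.}
\label{fig:cycle}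
\end{figure}

\begin{proposition}\label{prop:lower}
$f_{\mathcal P}(n,P_{2\ell+1})\ge 4\ell(n/\ell)^{\ell+1}-O(n^{\ell})$.
\end{proposition}

\begin{proof}
Let $\ell\ge3$. Take the cycle $u_1\cdots u_\ell$, replace each edge by $m=\lfloor (n-\ell)/\ell\rfloor$ internally disjoint paths of length $2$, and add isolated vertices to reach $n$ vertices. The graph is planar: draw $m$ parallel curves along each edge of the cycle and subdivide each curve once. The cycle has $\ell$ Hamiltonian paths. For each of them there are $m^{\ell-1}$ choices of the middle vertices that join consecutive hubs, and each of the two end vertices can be chosen among the $2m$ neighbors of its hub, of which at most $\ell$ are already used. Different choices give different copies, so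
\[
N\ge \ell\, m^{\ell-1}(2m-\ell)^2=4\ell(n/\ell)^{\ell+1}-O(n^\ell).
\]
For $\ell=2$ take $K_{2,n-2}$ with hubs $u_1,u_2$. The paths $xu_1yu_2z$ give $(n-2)(n-3)(n-4)=n^3-O(n^2)$ copies, and $4\cdot2\,(n/2)^3=n^3$.
\end{proof}

The constant can now be read off: $\ell$ counts the Hamiltonian paths of the cycle, and $4=2\cdot2$ records that each end hub sees two classes. For $\ell=2$ the cycle degenerates to a double edge and the two classes merge into one.

\subsection{Results}

It is conjectured in \cite{source} that the blown-up cycle is optimal up to an error $O(n^\ell)$. We prove this conjecture.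

\begin{theorem}\label{thm:planar}
For every fixed $\ell\ge2$,
\[
f_{\mathcal P}(n,P_{2\ell+1})=4\ell\Big(\frac n\ell\Big)^{\ell+1}+O(n^\ell).
\]
\end{theorem}

The restriction $\ell\ge2$ is needed. For $\ell=1$ the formula would give $4n^2$, but a planar graph has $\sum_v\binom{\deg v}{2}\le\frac n2\sum_v\deg v\le 3n^2$ copies of $P_3$.

The upper bound uses two consequences of planarity only. For constants $A\ge1$ and $t\ge3$, let $\mathcal G(A,t)$ be the class of graphs $G$ that have no subgraph $K_{3,t}$ and satisfy $e(G[X])\le A|X|$ for all $X\subseteq V(G)$. Planar graphs lie in $\mathcal G(3,3)$. More generally, let $\Sigma$ be a closed surface of Euler genus $\gamma$, that is, of Euler characteristic $2-\gamma$. By Euler's formula, a connected graph with $v\ge3$ vertices that embeds in $\Sigma$ has at most $3(v-2+\gamma)$ edges, and at most $2(v-2+\gamma)$ edges if it is bipartite. The first bound, applied to the components of $G[X]$, gives $e(G[X])\le(3+3\gamma)|X|$. The second, applied to an embedded $K_{3,s}$, gives $3s\le2(s+3-2+\gamma)$, that is, $s\le2\gamma+2$. So the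 graphs embeddable in $\Sigma$ lie in $\mathcal G(3+3\gamma,2\gamma+3)$.

\begin{theorem}\label{thm:general}
For all $A\ge 1$ and $t\ge 3$, every $n$-vertex graph $G\in\mathcal G(A,t)$ satisfies
\[
N(G)\le4\ell\Big(\frac n\ell\Big)^{\ell+1}+O_{\ell,A,t}(n^\ell).
\]
In particular, Theorem~\ref{thm:planar} holds with ``planar'' replaced by ``embeddable in $\Sigma$'', for any fixed closed surface $\Sigma$.
\end{theorem}

\begin{remark}\label{rem:hyp}
Neither condition in the definition of $\mathcal G(A,t)$ can be dropped. The graph $K_{3,n-3}$ satisfies $e(G[X])\le3|X|$, and for $\ell=2$ each of its three pairs of hubs gives $(n-3)(n-4)(n-5)$ copies of $P_5$, about $3n^3$ in all instead of $n^3$. The point--line incidence graph of the projective plane of prime order $q$ has $n=2(q^2+q+1)$ vertices, is $(q+1)$-regular and contains no $K_{2,2}$. Choosing vertices one by one gives $N\ge\frac12n(q+1-2\ell)^{2\ell}=(1-o(1))2^{-\ell-1}n^{\ell+1}$, and $2^{-\ell-1}>4\ell^{-\ell}$ for $\ell\ge4$.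
\end{remark}

The third result describes the graphs that come within $O(n^\ell)$ of the bound. Let $u_1,\dots,u_\ell$ be distinct vertices of an $n$-vertex graph $G$, called \emph{hubs}, and let $U=\{u_1,\dots,u_\ell\}$. Put
\[
Z=\{u_iu_{i+1}: i\in\mathbb Z_\ell\}\ \text{ if }\ell\ge3,\qquad Z=\{u_1u_2\}\ \text{ if }\ell=2 .
\]
Thus $Z$ is a set of pairs of hubs, with $|Z|=\ell$ or $|Z|=1$; the pairs need not be edges of $G$. For $e\in Z$ let $W_e$ be the set of vertices $x\notin U$ with $\Gamma(x)\cap U=e$. The sets $W_e$ are disjoint. The vertices in $\bigcup_eW_e$ are \emph{good}, and the other vertices outside $U$ are \emph{bad}. Let $g$ and $b$ be the numbers of good and bad vertices, so that $g+b+\ell=n$.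

\begin{theorem}\label{thm:class}
Let $A\ge1$, $t\ge3$ and $K\ge0$. There are $C$ and $n_0$, depending on $\ell,A,t,K$, such that the following holds. If $G\in\mathcal G(A,t)$ has $n\ge n_0$ vertices and $N(G)\ge4\ell(n/\ell)^{\ell+1}-Kn^\ell$, then for suitable hubs $u_1,\dots,u_\ell$
\begin{equation}\label{eq:structure}
b\le C\qquad\text{and, if }\ell\ge3,\qquad \big||W_e|-n/\ell\big|\le C\sqrt n\quad\text{for all }e\in Z .
\end{equation}
Conversely, any $n$-vertex graph $G$ with hubs that satisfy \eqref{eq:structure} has $N(G)\ge4\ell(n/\ell)^{\ell+1}-O_{C}(n^\ell)$.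
\end{theorem}

\subsection{Outline}

Put
\[
\Phi^*=4\ell^{-\ell},\qquad\text{so that}\qquad 4\ell(n/\ell)^{\ell+1}=\Phi^*n^{\ell+1}.
\]
Section~\ref{sec:reduction} shows that almost all paths alternate between a bounded set of vertices of linear degree and the rest of the graph, so that $N(G)/n^{\ell+1}$ is bounded, up to a small error, by a polynomial $\Phi$ in weights that sum to at most $1$. Section~\ref{sec:entropy} proves $\Phi\le\Phi^*$ by an entropy argument that also keeps track of every loss. This gives the leading term, with error $o(n^{\ell+1})$. To reach $O(n^\ell)$ we show in Section~\ref{sec:stability} that a graph with nearly $\Phi^*n^{\ell+1}$ paths has hubs for which all but a small fraction of the vertices are good, and in Section~\ref{sec:count} we count again, now with only these $\ell$ hubs, and find that every bad vertex costs order $n^\ell$ paths. Sections~\ref{sec:proofs} and~\ref{sec:class} collect the theorems.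

Logarithms are natural. From now on $C$ denotes a constant that depends only on $\ell,A,t$ and may change from line to line; further dependence is shown by a subscript or stated.

\section{From graphs to weights}\label{sec:reduction}

In a general graph we do not know the hubs, nor that there are only $\ell$ of them. We take all vertices of linear degree as candidates and record what fraction of the other vertices is attached to each candidate and to each pair of candidates.

A \emph{weighting} of a finite set $V$ is a pair $(\mu,p)$, where $\mu\ge0$ is a function on unordered pairs of distinct elements of $V$, $p\ge0$ is a function on $V$, and $\sum\mu+\sum p\le1$. Put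
\[
d(v)=\sum_{y\ne v}\mu(vy),\qquad D(v)=d(v)+p(v),\qquad D(X)=\sum_{v\in X}D(v)\quad(X\subseteq V).
\]
Then
\begin{equation}\label{eq:Dbounds}
D(v)\le1\quad\text{for all }v,\qquad D(V)=2\sum\mu+\sum p\le2 .
\end{equation}
For an ordered $\ell$-tuple of distinct elements of $V$ let
\[
w(v_1,\dots,v_\ell)=D(v_1)\prod_{i=1}^{\ell-1}\mu(v_iv_{i+1})\;D(v_\ell),\qquad
\Phi(\mu,p)=\frac12\sum_{(v_1,\dots,v_\ell)}w(v_1,\dots,v_\ell).
\]
Think of $\mu(uv)$ as the fraction of vertices attached to exactly $u$ and $v$, of $p(u)$ as the fraction attached to $u$ alone, and of $D(u)$ as the fraction attached to $u$. Then $w(v_1,\dots,v_\ell)\,n^{\ell+1}$ bounds the number of ways to complete the hub sequence $v_1,\dots,v_\ell$ to a directed path, and the factor $\frac12$ passes from directed paths to copies.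

\begin{lemma}\label{lem:reduction}
Let $G\in\mathcal G(A,t)$ have $n$ vertices, let $\varepsilon>0$, and let $L=\{v:\deg v\ge\varepsilon n\}$. Define a weighting of $L$ by
\begin{align*}
n\,\mu(uv)&=|\{x\notin L:\Gamma(x)\cap L=\{u,v\}\}|,\\
n\,p(u)&=|\{x\notin L:\Gamma(x)\cap L=\{u\}\}|.
\end{align*}
Then, with $C_\varepsilon$ depending only on $\ell,A,t,\varepsilon$,
\begin{equation}\label{eq:reduction}
N(G)\le\Phi(\mu,p)\,n^{\ell+1}+\tfrac12\ell(2A)^\ell\varepsilon\,n^{\ell+1}+C_\varepsilon n^\ell .
\end{equation}
\end{lemma}

\begin{proof}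
Each vertex is counted at most once in the definition of $\mu$ and $p$, so $\sum\mu+\sum p\le1$. Since $|L|\varepsilon n\le\sum_v\deg v\le2An$, we have $|L|\le M:=2A/\varepsilon$. We split the $2N(G)$ directed paths $y_1\cdots y_{2\ell+1}$ into three kinds.

\emph{(a) Some $y_{2i}$ is not in $L$.} Fix $i$. Choose the $i$ ordered edges $(y_1,y_2),\dots,(y_{2i-1},y_{2i})$ and the $\ell-i$ ordered edges $(y_{2i+2},y_{2i+3}),\dots,(y_{2\ell},y_{2\ell+1})$, each in at most $2An$ ways. The remaining vertex $y_{2i+1}$ is one of the fewer than $\varepsilon n$ neighbors of $y_{2i}$. Summing over $i$, there are at most $\ell(2A)^\ell\varepsilon n^{\ell+1}$ such paths. This step uses the density condition.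

\emph{(b) All $y_{2i}$ are in $L$, and some vertex in an odd position is in $L$ or has at least three neighbors in $L$.} Three vertices have at most $t-1$ common neighbors, since $G$ has no $K_{3,t}$. So at most $(t-1)M^3$ vertices have three or more neighbors in $L$. Choose the exceptional odd position, the vertex in it, the $\ell$ vertices in even positions, and the other $\ell$ vertices: there are at most $(\ell+1)\big(M+(t-1)M^3\big)M^\ell n^\ell=C_\varepsilon n^\ell$ such paths.

\emph{(c) The rest.} Here $v_i=y_{2i}\in L$ for all $i$, and each vertex in an odd position lies outside $L$ and has at most two neighbors in $L$. Fix $(v_1,\dots,v_\ell)$. For $1\le i\le\ell-1$ the vertex $y_{2i+1}$ has $\Gamma(y_{2i+1})\cap L=\{v_i,v_{i+1}\}$, so it has at most $n\mu(v_iv_{i+1})$ choices. The vertex $y_1$ has $\Gamma(y_1)\cap L$ equal to $\{v_1\}$ or to a pair that contains $v_1$, so it has at most $nD(v_1)$ choices, and $y_{2\ell+1}$ has at most $nD(v_\ell)$ choices for the same reason. Hence there are at most $2\Phi(\mu,p)n^{\ell+1}$ such paths.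

Add the three bounds and divide by $2$.
\end{proof}

\section{The weighted inequality}\label{sec:entropy}

We now maximize $\Phi$ over all weightings of all finite sets. Given distinct $u_1,\dots,u_\ell\in V$, form the set of pairs $Z$ as in Section~\ref{sec:intro}. The weighting with $p=0$, $\mu=1/|Z|$ on $Z$ and $\mu=0$ elsewhere is a \emph{uniform cycle}; it models the blown-up cycle. For $\ell\ge3$ the tuples with $w>0$ are the $2\ell$ directed Hamiltonian paths of the cycle, so $\Phi=\frac12\cdot2\ell\cdot(2/\ell)^2\ell^{-(\ell-1)}=\Phi^*$. For $\ell=2$ it is a single pair of weight $1$, and $\Phi=1=\Phi^*$.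

\subsection{The cases $\ell=2$ and $\ell=3$}

For $\ell=2$ there is nothing to discover: $\Phi=\sum_{uv}\mu(uv)D(u)D(v)\le\sum\mu\le1$ by \eqref{eq:Dbounds}.

Let $\ell=3$; we want $\Phi\le4/27$. Build a triple one vertex at a time: pick $v_1$ with probability proportional to $D$, then $v_2$ with probability proportional to $\mu(v_1\,\cdot)$, then $v_3\neq v_1$ with probability proportional to $\mu(v_2\,\cdot)$. With $d'_2=d(v_2)-\mu(v_1v_2)$, a triple with $w>0$ is produced with probability
\[
q(v_1,v_2,v_3)=\frac{D(v_1)}{D(V)}\cdot\frac{\mu(v_1v_2)}{d(v_1)}\cdot\frac{\mu(v_2v_3)}{d'_2},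
\]
so $\sum q\le1$ and
\[
w=D(V)\,q\cdot d(v_1)\,d'_2\,D(v_3)\le 2\,q\cdot D(v_1)\,d'_2\,D(v_3).
\]
Summing gives $\Phi\le\max D(v_1)d'_2D(v_3)$, but this is too weak. The quantities $D(v_1)$ and $d'_2$ count disjoint parts of the weight, so $D(v_1)+d_2'\le1$; the factor $D(v_3)$ counts weight that the other two have already counted. On a triangle with $\mu(v_1v_2)=\delta$ and $\mu(v_1v_3)=\mu(v_2v_3)=(1-\delta)/2$, the product $D(v_1)d_2'D(v_3)$ tends to $1/4>4/27$ as $\delta\to0$.

We would like to replace $D(v_3)$ by $D(v_1)$. This is false for a single triple but true on average in a suitable sense, because $w$ is invariant under reversal of the triple. Suppose $\Phi>0$ and choose a random triple with law $\pi=w/(2\Phi)$. Then $v_1$ and $v_3$ have the same distribution. Since $w/\pi$ is the constant $2\Phi$ on the support of $\pi$,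
\[
\log(2\Phi)=\mathbb E\log\frac w\pi\le\log2+\mathbb E\log\frac q\pi+\mathbb E\log D(v_1)+\mathbb E\log d'_2+\mathbb E\log D(v_3).
\]
By Jensen's inequality $\mathbb E\log(q/\pi)\le\log\sum q\le0$, and $\mathbb E\log D(v_3)=\mathbb E\log D(v_1)$ by symmetry. Therefore
\[
\log\Phi\le\mathbb E\log\big(D(v_1)^2d'_2\big)\le\log\frac4{27},
\]
because $x+y\le1$ implies $\frac x2\cdot\frac x2\cdot y\le\frac1{27}$ by the inequality of arithmetic and geometric means. The logarithm turns the product into a sum, and in a sum of expectations the symmetry can be applied to one term.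

\subsection{The general inequality with its losses}

The same argument works for every $\ell$. For stability we need to know how much is lost at each step, so we replace the two inequalities used above by identities.

For the inequality of the means, let $h(x)=x-1-\log x$ for $x>0$. Then $h\ge0$, with equality only at $x=1$; the function $h$ decreases on $(0,1]$ and increases on $[1,\infty)$.

For Jensen's inequality, recall the \emph{Kullback--Leibler divergence}. If $\rho,\nu$ are probability distributions on a finite set and $\nu(x)>0$ whenever $\rho(x)>0$, then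
\[
\mathrm{KL}(\rho\,\|\,\nu)=\sum_{\rho(x)>0}\rho(x)\log\frac{\rho(x)}{\nu(x)}
=\sum_{\rho(x)>0}\rho(x)\,h\Big(\frac{\nu(x)}{\rho(x)}\Big)+1-\sum_{\rho(x)>0}\nu(x).
\]
The second form shows that $\mathrm{KL}(\rho\,\|\,\nu)\ge0$, with equality if and only if $\rho=\nu$. \emph{Pinsker's inequality} states that $|\rho(S)-\nu(S)|\le\sqrt{\mathrm{KL}(\rho\,\|\,\nu)/2}$ for every set $S$.

Let $(\mu,p)$ be a weighting with $\Phi=\Phi(\mu,p)>0$. Let $(v_1,\dots,v_\ell)$ be a random tuple with law $\pi=w/(2\Phi)$, and let $\pi_1$ be the law of $v_1$. For $1\le i\le\ell-1$ put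
\[
d'_i=\sum_{y\notin\{v_1,\dots,v_i\}}\mu(v_iy),
\]
the weight available for the step from $v_i$ to a new element. It is positive almost surely, since $d_i'\ge\mu(v_iv_{i+1})$, and $d'_1=d(v_1)$. Let $\mathrm{KL}_0=\mathrm{KL}(\pi_1\,\|\,D/D(V))$. For $1\le i\le\ell-1$ let $\mathrm{KL}_i$ be the divergence of the conditional law of $v_{i+1}$ given $(v_1,\dots,v_i)$ from the distribution $y\mapsto\mu(v_iy)/d'_i$ on $V\setminus\{v_1,\dots,v_i\}$; it is a function of $(v_1,\dots,v_i)$. Finally, let
\[
s=1-D(v_1)-\sum_{i=2}^{\ell-1}d'_i
\]
be the weight that the tuple does not see.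

\begin{lemma}\label{lem:entropy}
Every weighting satisfies $\Phi(\mu,p)\le\Phi^*$. More precisely, if $\Phi>0$ and $\tau=\log(\Phi^*/\Phi)$, then
\begin{equation}\label{eq:deficit}
\tau\ \ge\ \log\frac2{D(V)}+\mathrm{KL}_0+\sum_{i=1}^{\ell-1}\mathbb E\,\mathrm{KL}_i+\ell\,\mathbb Es+2\,\mathbb E\,h\Big(\frac{\ell D(v_1)}2\Big)+\sum_{i=2}^{\ell-1}\mathbb E\,h(\ell d'_i),
\end{equation}
and every term on the right is nonnegative.
\end{lemma}

\begin{proof}
First, $s\ge0$. The term $D(v_1)$ counts $p(v_1)$ and all pairs at $v_1$, and $d_i'$ counts the pairs at $v_i$ that avoid $v_1,\dots,v_{i-1}$. A pair $v_iv_j$ with $i<j$ is counted at $v_i$ only, and a pair with one element in the tuple is counted at most once. So $D(v_1)+\sum_{i=2}^{\ell-1}d_i'\le\sum\mu+\sum p\le1$. This is where the distinctness of $v_1,\dots,v_\ell$ enters. The first term of \eqref{eq:deficit} is nonnegative by \eqref{eq:Dbounds}, and the others because $\mathrm{KL}\ge0$ and $h\ge0$.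

On the support of $\pi$ we have $w/\pi=2\Phi$, so $\log(2\Phi)=\mathbb E\log(w/\pi)$. Write $\pi$ as the product of $\pi_1(v_1)$ and the conditional probabilities $\pi(v_{i+1}\mid v_1,\dots,v_i)$, and match the factors with those of $w$:
\[
\log(2\Phi)=\mathbb E\log\frac{D(v_1)}{\pi_1(v_1)}+\sum_{i=1}^{\ell-1}\mathbb E\log\frac{\mu(v_iv_{i+1})}{\pi(v_{i+1}\mid v_1,\dots,v_i)}+\mathbb E\log D(v_\ell).
\]
The first term equals $\log D(V)-\mathrm{KL}_0$. In the $i$th term of the sum write $\mu(v_iv_{i+1})=d_i'\cdot\mu(v_iv_{i+1})/d_i'$ and condition on $(v_1,\dots,v_i)$; the term equals $\mathbb E\log d'_i-\mathbb E\,\mathrm{KL}_i$. Since $w$ is invariant under reversal, $v_\ell$ has the same law as $v_1$, so $\mathbb E\log D(v_\ell)=\mathbb E\log D(v_1)$. Together with $d_1'=d(v_1)\le D(v_1)$ this gives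
\[
\log\Phi\le\log\frac{D(V)}2-\mathrm{KL}_0-\sum_{i=1}^{\ell-1}\mathbb E\,\mathrm{KL}_i+\mathbb E\Big[2\log D(v_1)+\sum_{i=2}^{\ell-1}\log d_i'\Big].
\]
By the definition of $h$,
\[
\log D(v_1)=\log\frac2\ell+\frac{\ell D(v_1)}2-1-h\Big(\frac{\ell D(v_1)}2\Big),\qquad
\log d'_i=\log\frac1\ell+\ell d'_i-1-h(\ell d'_i).
\]
Take the first identity twice and the second for $2\le i\le\ell-1$. The constants multiply to $(2/\ell)^2\ell^{-(\ell-2)}=\Phi^*$, and the linear terms add up to $\ell D(v_1)+\ell\sum_{i=2}^{\ell-1} d'_i-\ell=-\ell s$. So the bracket equals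
\[
\log\Phi^*-\ell s-2h\Big(\frac{\ell D(v_1)}2\Big)-\sum_{i=2}^{\ell-1}h(\ell d'_i),
\]
which proves \eqref{eq:deficit}. Hence $\tau\ge0$, that is, $\Phi\le\Phi^*$.
\end{proof}

\begin{lemma}\label{lem:equality}
$\Phi(\mu,p)=\Phi^*$ if and only if $(\mu,p)$ is a uniform cycle.
\end{lemma}

\begin{proof}
We have computed that uniform cycles attain $\Phi^*$. Conversely, let $\tau=0$, so that every term in \eqref{eq:deficit} vanishes. From $D(V)=2\sum\mu+\sum p=2$ and $\sum\mu+\sum p\le1$ we get $\sum\mu=1$ and $p=0$; in particular $d=D$. From $\mathrm{KL}_0=0$ we get $\pi_1=D/2$, so every $v$ with $D(v)>0$ occurs as $v_1$ with positive probability, and $\mathbb E\,h(\ell D(v_1)/2)=0$ forces $D(v)=2/\ell$. As $D(V)=2$, exactly $\ell$ elements have $D>0$, and $\mu$ is supported on pairs of these elements. If $\ell=2$, then $\mu$ is a single pair of weight $1$.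

Let $\ell\ge3$ and $\mu(uv)>0$. Since $\mathbb E\,\mathrm{KL}_1=0$, the event $\{v_1=u,\,v_2=v\}$ has probability $\frac{D(u)}2\cdot\frac{\mu(uv)}{D(u)}>0$. On this event $h(\ell d_2')=0$, so $\frac1\ell=d_2'=D(v)-\mu(uv)=\frac2\ell-\mu(uv)$ and $\mu(uv)=1/\ell$. Thus the support of $\mu$ is a $2$-regular graph on $\ell$ vertices. It has a Hamiltonian path because $\Phi>0$, so it is connected, and hence an $\ell$-cycle.
\end{proof}

Lemmas~\ref{lem:reduction} and~\ref{lem:entropy} give $N(G)\le(\Phi^*+o(1))n^{\ell+1}$: let $n\to\infty$ and then $\varepsilon\to0$. They do not give the error $O(n^\ell)$, because the middle term of \eqref{eq:reduction} is $O(n^\ell)$ only for $\varepsilon=O(1/n)$, and then $C_\varepsilon$ is unbounded. The remedy is to find the true hubs and count again.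

\section{Stability}\label{sec:stability}

For a fixed set $V$, compactness and Lemma~\ref{lem:equality} show that a weighting with $\Phi$ close to $\Phi^*$ is close to a uniform cycle. This is not enough: we apply the statement with $V=L$, our bound $2A/\varepsilon$ for $|L|$ grows as $\varepsilon\to0$, and $\varepsilon$ has to be chosen after the stability threshold. We need a threshold that does not depend on $|V|$. The losses in \eqref{eq:deficit} provide it, since they force almost all the weight onto exactly $\ell$ elements, and compactness applies to these.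

\begin{lemma}\label{lem:stability}
For every $\eta>0$ there is $\tau=\tau(\ell,\eta)>0$ with the following property. If $(\mu,p)$ is a weighting of any finite set $V$ and $\Phi(\mu,p)\ge\Phi^*e^{-\tau}$, then there are distinct $u_1,\dots,u_\ell\in V$ with $\mu(e)\ge\frac1{|Z|}-\eta$ for all $e\in Z$.
\end{lemma}

\begin{proof}
Suppose that the statement fails for some $\eta$. Then there are weightings $(\mu_k,p_k)$ of sets $V_k$ that admit no such $u_1,\dots,u_\ell$ and have $\tau_k=\log(\Phi^*/\Phi_k)\to0$. We attach the index $k$ to all quantities and write $\pi_{1,k}$ for the law of $v_1$. Every term on the right of \eqref{eq:deficit} is at most $\tau_k$.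

\emph{Step 1: $p_k$ is negligible.} The first term gives $D_k(V_k)\ge2e^{-\tau_k}\to2$. Since $D_k(V_k)=2\sum\mu_k+\sum p_k\le2-\sum p_k$ and $D_k(V_k)\le\sum\mu_k+1$, we get $\sum p_k\to0$ and $\sum\mu_k\to1$.

\emph{Step 2: the weight concentrates on $\ell$ elements.} For $0<\theta<2/\ell$ let
\[
S_k(\theta)=\{v\in V_k:|D_k(v)-2/\ell|<\theta\},\qquad h_\theta=\min\{h(x):x>0,\ |x-1|\ge\ell\theta/2\}>0 .
\]
If $v_1\notin S_k(\theta)$, then $h(\ell D_k(v_1)/2)\ge h_\theta$, so $\pi_{1,k}(V_k\setminus S_k(\theta))\le\tau_k/h_\theta$. As $\mathrm{KL}_0\le\tau_k$, Pinsker's inequality transfers this bound from $\pi_{1,k}$ to $D_k/D_k(V_k)$: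
\[
\frac{D_k(V_k\setminus S_k(\theta))}{D_k(V_k)}\le\frac{\tau_k}{h_\theta}+\sqrt{\tau_k/2}\ \to\ 0 .
\]
So $D_k(S_k(\theta))\to2$ for each fixed $\theta$. Let $\theta_0=\frac1{\ell(\ell+1)}$ and $\theta\le\theta_0$. Each element of $S_k(\theta)$ has $D_k$ between $2/\ell-\theta_0$ and $2/\ell+\theta_0$, so
\[
|S_k(\theta)|\le\frac2{2/\ell-\theta_0}=\frac{2\ell(\ell+1)}{2\ell+1}<\ell+1,\qquad
|S_k(\theta)|\ge\frac{2-o(1)}{2/\ell+\theta_0}=\frac{2\ell(\ell+1)}{2\ell+3}-o(1).
\]
Since $2\ell(\ell+1)>(\ell-1)(2\ell+3)=2\ell^2+\ell-3$, the lower bound exceeds $\ell-1$ for large $k$. Hence $|S_k(\theta)|=\ell$ for large $k$. Put $S_k=S_k(\theta_0)$. For $\theta<\theta_0$ the subset $S_k(\theta)$ of $S_k$ also has $\ell$ elements for large $k$, so it equals $S_k$. Therefore $\max_{v\in S_k}|D_k(v)-2/\ell|\to0$, and $D_k(V_k\setminus S_k)\to0$.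

\emph{Step 3: tuples that leave $S_k$ contribute $o(1)$ to $\Phi_k$.} Fix $j$ and $v$, and consider the tuples with $v_j=v$. Split $w$ at position $j$ into the left part $D_k(v_1)\mu_k(v_1v_2)\cdots\mu_k(v_{j-1}v_j)$ and the right part, and enlarge the sum by requiring only that consecutive elements are distinct; then it factors. Sum the left part over $v_1,\dots,v_{j-1}$ in this order. Since $D_k(v_1)\le1$, the sum over $v_1$ gives $\sum_{v_1}D_k(v_1)\mu_k(v_1v_2)\le D_k(v_2)$, which restores the same shape with one element fewer. After $j-1$ steps the left part is at most $D_k(v)$; for $j=1$ it is $D_k(v)$ from the start. By symmetry the right part sums to at most $D_k(v)$. So these tuples have total weight at most $D_k(v)^2\le D_k(v)$. Summing over $v\notin S_k$ and over $j$, the tuples not contained in $S_k$ contribute at most $\frac\ell2D_k(V_k\setminus S_k)\to0$ to $\Phi_k$.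

\emph{Step 4: compactness.} Identify $S_k$ with $\{1,\dots,\ell\}$ and pass to a subsequence along which the restriction of $\mu_k$ to the pairs inside $S_k$ converges to a limit $\mu^*$; then $(\mu^*,0)$ is a weighting. The pairs not inside $S_k$ have $\mu_k$-weight at most $D_k(V_k\setminus S_k)\to0$, and $\sum p_k\to0$. So for each $v\in\{1,\dots,\ell\}$ the degree $\sum_y\mu^*(vy)$ equals $\lim D_k(v)$. With Step 3 this gives $\Phi(\mu^*,0)=\lim\Phi_k=\Phi^*$. By Lemma~\ref{lem:equality}, $(\mu^*,0)$ is a uniform cycle, so for a suitable labeling $u_1,\dots,u_\ell$ we have $\mu_k(e)\to1/|Z|$ for all $e\in Z$. For large $k$ this contradicts the choice of $(\mu_k,p_k)$.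
\end{proof}

\begin{corollary}\label{cor:hubs}
For all $\eta>0$ and $K\ge0$ there is $n_0$, depending on $\ell,A,t,\eta,K$, such that every $G\in\mathcal G(A,t)$ with $n\ge n_0$ vertices and $N(G)\ge\Phi^*n^{\ell+1}-Kn^\ell$ has hubs $u_1,\dots,u_\ell$ with
\begin{equation}\label{eq:near}
|W_e|\ge\Big(\frac1{|Z|}-\eta\Big)n\qquad\text{for all }e\in Z .
\end{equation}
\end{corollary}

\begin{proof}
Take $\tau$ from Lemma~\ref{lem:stability} and put $\beta_0=\frac13\Phi^*(1-e^{-\tau})$. Choose $\varepsilon$ with $\frac12\ell(2A)^\ell\varepsilon\le\beta_0$, and then $n_0$ with $(C_\varepsilon+K)/n_0\le\beta_0$. For the weighting of Lemma~\ref{lem:reduction}, inequality \eqref{eq:reduction} gives $\Phi(\mu,p)\ge\Phi^*-2\beta_0\ge\Phi^*e^{-\tau}$. Lemma~\ref{lem:stability} yields $u_1,\dots,u_\ell\in L$ with $\mu(e)\ge\frac1{|Z|}-\eta$ for $e\in Z$. A vertex $x$ counted by $n\mu(e)$ lies outside $L\supseteq U$ and has $\Gamma(x)\cap L=e$, so $\Gamma(x)\cap U=e$ and $x\in W_e$.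
\end{proof}

\section{Counting near the blown-up cycle}\label{sec:count}

Now the number of hubs is exactly $\ell$, so choices of hubs cost only a constant factor. The remaining danger is the set of bad vertices. It may have size $b$ up to a small multiple of $n$, and its vertices may have large degree among themselves. We must show that bad vertices do not pay for themselves. In the blown-up cycle each of the roughly $\Phi^*n^{\ell+1}$ paths contains $\ell+1$ good vertices, so a good vertex lies on average in about $(4\ell+4)\ell^{-\ell}n^\ell$ paths. We show that a bad vertex accounts for at most about $(4\ell+2)\ell^{-\ell}n^\ell$ paths. All error terms must then have the form $O(\eta)\,bn^\ell$ or $O(n^\ell)$.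

When $g>0$, put $a_e=|W_e|/g$ for $e\in Z$ and $a_e=0$ for the other pairs in $U$. Then $(a,0)$ is a weighting of $U$ with $\sum a=1$. Let $\eta_1=1/(32\ell^3)$.

\begin{proposition}\label{prop:count}
There is a constant $C_0$, depending only on $\ell,A,t$, such that the following holds. If $0<\eta\le\eta_1$ and $G\in\mathcal G(A,t)$ is an $n$-vertex graph with hubs that satisfy \eqref{eq:near}, then
\[
N(G)\le\Phi(a,0)\,g^{\ell+1}+\big((4\ell+2)\ell^{-\ell}+C_0\eta\big)\,b\,n^\ell+C_0\,n^\ell .
\]
\end{proposition}

\begin{proof}
The sets $W_e$ are disjoint, so \eqref{eq:near} gives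
\begin{equation}\label{eq:sizes}
g\ge(1-\ell\eta)n\ge n/2,\qquad b\le\ell\eta n,\qquad\text{and, if }\ell\ge3,\quad|W_e|\le\omega n\ \text{ with }\ \omega=\tfrac1\ell+\ell\eta;
\end{equation}
the last bound follows from $|W_e|\le n-(\ell-1)(\frac1\ell-\eta)n$. Since $e^x\le1+2x$ on $[0,1]$,
\begin{equation}\label{eq:omega}
\omega^\ell=\ell^{-\ell}(1+\ell^2\eta)^\ell\le\ell^{-\ell}e^{1/32}\le\tfrac{17}{16}\,\ell^{-\ell}.
\end{equation}

\medskip\noindent\emph{Step 1: only hubs have many good neighbors.} Let $x\notin U$ and $e=uu'\in Z$. If $x$ had $t$ neighbors in $W_e$, they would form a $K_{3,t}$ with $x,u,u'$. So every vertex outside $U$ has at most $\Delta=(t-1)\ell$ good neighbors. Consequently at most $(A+\Delta)b$ edges of $G-U$ meet a bad vertex: at most $Ab$ join two bad vertices, by the density condition, and at most $\Delta b$ join a bad vertex to a good one.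

\medskip\noindent\emph{Step 2: patterns and segments.} The \emph{pattern} of a directed path records, for each position, whether the vertex there is a hub, good or bad. There are at most $3^{2\ell+1}$ patterns. Fix a pattern with $j\le\ell$ hub positions. The other positions form maximal intervals, called \emph{segments}, of sizes $\lambda_1,\dots,\lambda_T$, where $T\le j+1$ and $\sum\lambda_i=2\ell+1-j$. The hub positions can be filled in at most $\ell^{\ell}$ ways. We bound the number of ways to fill a segment of size $\lambda$ with a path in $G-U$ of the prescribed types.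

If all positions of the segment are good, choose the first vertex in at most $n$ ways and each further vertex in at most $\Delta$ ways by Step 1. This gives at most $n\Delta^{\lambda-1}\le Cn$ ways.

If the segment contains a bad position, there are at most $Cb^{\lceil\lambda/2\rceil}$ ways. This is trivial if $b=0$, so let $b\ge1$. Cut the segment into consecutive pairs of positions, plus a last single position if $\lambda$ is odd; this gives $\lceil\lambda/2\rceil$ blocks. First fill the blocks that contain a bad position. Such a pair is an ordered edge of $G-U$ that meets a bad vertex, with at most $2(A+\Delta)b$ choices, and such a single position has $b$ choices. At least one block is now filled, and all empty positions are good. Fill them one at a time, always next to a filled position of the segment; each new vertex is a good neighbor of a known vertex outside $U$ and has at most $\Delta$ choices.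

Let $\alpha$ be the number of all-good segments and let $\beta=\sum\lceil\lambda_i/2\rceil$ over the segments that contain a bad position. The pattern accounts for at most $Cn^\alpha b^\beta$ directed paths, and
\begin{equation}\label{eq:exponent}
\alpha+\beta\le\sum_{i=1}^T\Big\lceil\frac{\lambda_i}2\Big\rceil\le\frac12\Big(\sum_{i=1}^T\lambda_i+T\Big)\le\frac12\big((2\ell+1-j)+(j+1)\big)=\ell+1 .
\end{equation}
For instance, for $\ell=2$ the pattern (good, hub, good, good, hub) has $\alpha=2$, $\beta=0$, and the pattern (bad, bad, bad, hub, good) has $\alpha=1$, $\beta=2$. There are three cases.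
\begin{itemize}
\item If $\alpha+\beta\le\ell$, the pattern contributes at most $Cn^\ell$.
\item If $\alpha+\beta=\ell+1$ and $\beta\ge2$, it contributes at most $Cb^2n^{\ell-1}\le C\eta\,bn^\ell$, by \eqref{eq:sizes}.
\item If $\alpha+\beta=\ell+1$ and $\beta\le1$, equality holds throughout \eqref{eq:exponent}. Equality in the last step gives $T=j+1$, and in the middle step that all $\lambda_i$ are odd. Equality in the first step gives $\lceil\lambda_i/2\rceil=1$ for all-good segments. Since $\beta\le1$, at most one segment contains a bad position, and it also has $\lceil\lambda_i/2\rceil=1$. So all $\lambda_i$ equal $1$, $2\ell+1-j=T=j+1$, and $j=\ell$. The $\ell+1$ segments are separated by the $\ell$ hub positions, so the even positions carry all of $U$ in some order, and the odd positions carry good vertices with at most one exception, which is bad.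
\end{itemize}
Call the paths of the third case \emph{alternating}, and write $v_i=y_{2i}$ for their hub sequence. It remains to count them with the correct constants.

\medskip\noindent\emph{Step 3: alternating paths with no bad vertex.} A good vertex adjacent to $v_i$ and $v_{i+1}$ has exactly these two neighbors in $U$, so $v_iv_{i+1}\in Z$ and the vertex lies in $W_{v_iv_{i+1}}$. A good vertex adjacent to $v_1$ lies in some $W_e$ with $e\ni v_1$. Hence the number of directed paths is at most
\[
\sum_{(v_1,\dots,v_\ell)}\Big(\sum_{e\ni v_1}ga_e\Big)\prod_{i=1}^{\ell-1}ga_{v_iv_{i+1}}\Big(\sum_{e\ni v_\ell}ga_e\Big)=2\Phi(a,0)\,g^{\ell+1},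
\]
and the number of copies is at most $\Phi(a,0)g^{\ell+1}$.

\medskip\noindent\emph{Step 4: alternating paths with exactly one bad vertex $x$.} We count copies. At most $(t-1)\binom\ell3$ vertices have three or more neighbors in $U$, and each of them lies in at most $(\ell+1)\,\ell!\,n^\ell$ alternating paths; together they contribute at most $Cn^\ell$. Now let $x$ be bad with at most two neighbors in $U$. We show that $x$ is the bad vertex of at most $(4\ell+2)\ell^{-\ell}n^\ell$ alternating paths.

\emph{The case $\ell=2$.} As $x$ is bad, it is adjacent to at most one of $u_1,u_2$, so it is an end of the path, and the order of the hubs is determined. The other two vertices have at most $n^2=4\ell^{-\ell}n^\ell$ choices.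

\emph{The case $\ell\ge3$, $x$ an end.} Read the path from $x$, and fix the hub $u$ that follows $x$. All consecutive hubs are joined through good vertices, so the hub sequence is a Hamiltonian path of the cycle $(U,Z)$ that starts at $u$; there are two of these. The $\ell-1$ middle vertices have at most $\omega n$ choices each, and the other end has at most $2\omega n$. This gives at most $4\omega^\ell n^\ell$ paths for each neighbor of $x$ in $U$.

\emph{The case $\ell\ge3$, $x$ not an end.} Then $\Gamma(x)\cap U=\{u,u'\}$, where $u,u'$ are the hubs next to $x$, and $uu'\notin Z$ because $x$ is bad. So $x$ acts as a chord of the cycle, and $\ell\ge4$. The hub sequence consists of a path in the cycle that ends at $u$ followed by a path in the cycle that starts at $u'$. These two arcs cover $U$ and use $\ell-2$ pairs of $Z$, so they arise from the cycle by deleting two pairs. Label the cycle by $\mathbb Z_\ell$ with $u=0$ and $u'=k$, $2\le k\le\ell-2$. Since $u$ and $u'$ are ends of their arcs, one deleted pair is $\{-1,0\}$ or $\{0,1\}$, and the other is $\{k-1,k\}$ or $\{k,k+1\}$;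 these four pairs are distinct. Deleting $\{-1,0\}$ and $\{k,k+1\}$ leaves $u,u'$ on the common arc $0,1,\dots,k$, and deleting $\{0,1\}$ and $\{k-1,k\}$ leaves them on the common arc $k,k+1,\dots,0$. Two choices remain, and each determines the hub sequence up to reversal. For each of them, the $\ell-2$ good middle vertices have at most $\omega n$ choices each and the two ends at most $2\omega n$ each, so there are at most $4\omega^\ell n^\ell$ paths.

If $\ell\ge4$, then $x$ lies in at most $2\cdot4\,\omega^\ell n^\ell$ paths as an end and $2\cdot4\,\omega^\ell n^\ell$ as a chord; by \eqref{eq:omega} the total is at most $17\ell^{-\ell}n^\ell$, and $17\le4\ell+2$. If $\ell=3$, every pair in $U$ belongs to $Z$, so $x$ has at most one neighbor in $U$ and lies in at most $4\omega^\ell n^\ell\le\frac{17}4\ell^{-\ell}n^\ell$ paths, and $\frac{17}4\le14$. If $\ell=2$, then $4\le10$. This proves the claim.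

Adding the contributions of Steps 2--4 proves the proposition.
\end{proof}

We now set the gain from bad vertices against the loss caused by $g\le n-b$. Fix $\eta_0$ with $0<\eta_0\le\eta_1$ and
\begin{equation}\label{eq:eta0}
\Big(\Phi^*\tbinom{\ell+1}2\ell+C_0\Big)\eta_0\le\ell^{-\ell};
\end{equation}
it depends only on $\ell,A,t$.

\begin{corollary}\label{cor:master}
If $G\in\mathcal G(A,t)$ is an $n$-vertex graph with hubs that satisfy \eqref{eq:near} for $\eta=\eta_0$, then
\begin{equation}\label{eq:master}
N(G)\le\Phi^*n^{\ell+1}-\big(\Phi^*-\Phi(a,0)\big)g^{\ell+1}-\ell^{-\ell}\,b\,n^\ell+C_0n^\ell .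
\end{equation}
\end{corollary}

\begin{proof}
For $0\le x\le1$ we have $(1-x)^{\ell+1}\le1-(\ell+1)x+\binom{\ell+1}2x^2$, because the third derivative of $(1-x)^{\ell+1}$ is nonpositive on $[0,1]$ and so is the remainder in Taylor's formula. Apply this with $x=b/n$, and use $g\le n-b$ and $b\le\ell\eta_0n$:
\[
\Phi^*g^{\ell+1}\le\Phi^*n^{\ell+1}-(4\ell+4)\ell^{-\ell}\,bn^\ell+\Phi^*\tbinom{\ell+1}2\ell\eta_0\,bn^\ell .
\]
Write $\Phi(a,0)g^{\ell+1}=\Phi^*g^{\ell+1}-(\Phi^*-\Phi(a,0))g^{\ell+1}$ in Proposition~\ref{prop:count}. By \eqref{eq:eta0} the coefficient of $bn^\ell$ is at most $\big(-(4\ell+4)+(4\ell+2)+1\big)\ell^{-\ell}=-\ell^{-\ell}$.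
\end{proof}

The two negative terms in \eqref{eq:master} are the prices of unequal classes and of bad vertices. The upper bound discards them, and the classification uses them.

\section{The upper bound}\label{sec:proofs}

\begin{proof}[Proof of Theorems~\ref{thm:planar} and~\ref{thm:general}]
Let $G\in\mathcal G(A,t)$ have $n$ vertices, and let $n_0$ be given by Corollary~\ref{cor:hubs} for $\eta=\eta_0$ and $K=0$. If $n<n_0$, then $N(G)\le n_0^{2\ell+1}\le n_0^{2\ell+1}n^\ell$. If $N(G)<\Phi^*n^{\ell+1}$, there is nothing to prove. Otherwise Corollary~\ref{cor:hubs} provides hubs to which Corollary~\ref{cor:master} applies. Since $\Phi(a,0)\le\Phi^*$ by Lemma~\ref{lem:entropy}, inequality \eqref{eq:master} gives $N(G)\le\Phi^*n^{\ell+1}+C_0n^\ell$. This is the bound of Theorem~\ref{thm:general}.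

Planar graphs lie in $\mathcal G(3,3)$, so this bound and Proposition~\ref{prop:lower} prove Theorem~\ref{thm:planar}. For a closed surface $\Sigma$ of Euler genus $\gamma$, the upper bound is the case $A=3+3\gamma$, $t=2\gamma+3$, and the planar graphs of Proposition~\ref{prop:lower} embed in a disk on $\Sigma$.
\end{proof}

\section{Graphs within $O(n^\ell)$ of the optimum}\label{sec:class}

The scale $\sqrt n$ in Theorem~\ref{thm:class} comes from the second-order behavior of $\Phi$ at its maximum: a relative imbalance $x$ of the classes costs order $x^2n^{\ell+1}$ paths, and this is $O(n^\ell)$ exactly when $x=O(n^{-1/2})$. The next lemma makes this precise. The upper bound comes from one term of \eqref{eq:deficit}, and the lower bound from the symmetry of the cycle.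

\begin{lemma}\label{lem:quadratic}
Let $\ell\ge3$, and let $a_e=(1+x_e)/\ell\ge0$ for $e\in Z$ with $\sum_ex_e=0$, and $a_e=0$ for the other pairs in $U$. Then $\Phi(a,0)\ge\Phi^*-C_1\sum_ex_e^2$ with $C_1=C_1(\ell)$. If moreover $|x_e|\le\frac1{32\ell}$ for all $e\in Z$, then
\[
\Phi(a,0)\le\Phi^*\Big(1-\frac1{12\ell}\sum_ex_e^2\Big).
\]
\end{lemma}

\begin{proof}
Write $a_i$ for the weight of $u_iu_{i+1}$. The Hamiltonian path that omits $u_iu_{i+1}$ has ends $u_i$ and $u_{i+1}$, so
\[
\Phi(a,0)=\sum_{i\in\mathbb Z_\ell}(a_{i-1}+a_i)(a_i+a_{i+1})\prod_{j\ne i}a_j .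
\]
This polynomial is invariant under the cyclic shift of the variables, and the shift fixes the uniform point $(\frac1\ell,\dots,\frac1\ell)$. So all partial derivatives at that point are equal, and the first-order term of the Taylor expansion is a multiple of $\sum_ex_e=0$. The second derivatives are bounded on the simplex in terms of $\ell$, and the value at the uniform point is $\Phi^*$. This gives the lower bound.

For the upper bound put $\delta=\frac1{32\ell}$. The law $\pi$ lives on the $2\ell$ directed Hamiltonian paths of the cycle. Each of the $\ell+1$ factors of $w$ lies between $1-\delta$ and $1+\delta$ times its value at the uniform point. Since $\log(1+\delta)\le\delta$ and $-\log(1-\delta)\le2\delta$, two values of $w$ differ by a factor at most $e^{3\delta(\ell+1)}\le2$, so each path has probability at least $\frac1{4\ell}$. On each path $d'_2$ is the weight of the pair $v_2v_3$, and each $e\in Z$ equals $v_2v_3$ for two paths, one for each orientation of $e$. Also $h(1+x)=x-\log(1+x)\ge x^2/3$ for $|x|\le\frac12$: for $x<0$ all terms of the series $\frac{x^2}2-\frac{x^3}3+\cdots$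 are positive, and for $0\le x\le\frac12$ we have $h(1+x)\ge\frac{x^2}2-\frac{x^3}3\ge\frac{x^2}3$. So \eqref{eq:deficit} gives
\[
\log\frac{\Phi^*}{\Phi(a,0)}\ge\mathbb E\,h(\ell d'_2)\ge\frac1{2\ell}\sum_eh(1+x_e)\ge\frac1{6\ell}\sum_ex_e^2=:y .
\]
Here $0\le y\le1$, and $e^{-y}\le1-(1-e^{-1})y\le1-y/2$ on $[0,1]$ by convexity. The claim follows.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
Let $n_0$ be given by Corollary~\ref{cor:hubs} for $\eta=\eta_0$ and the given $K$, and let $G\in\mathcal G(A,t)$ have $n\ge n_0$ vertices and $N(G)\ge\Phi^*n^{\ell+1}-Kn^\ell$. Take the hubs from Corollary~\ref{cor:hubs}. By \eqref{eq:master},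
\begin{equation}\label{eq:budget}
\big(\Phi^*-\Phi(a,0)\big)g^{\ell+1}+\ell^{-\ell}\,bn^\ell\le(C_0+K)\,n^\ell ,
\end{equation}
and both terms on the left are nonnegative. The second gives $b\le\ell^\ell(C_0+K)$.

Let $\ell\ge3$ and write $a_e=(1+x_e)/\ell$, so that $\sum_ex_e=0$. From $a_e\ge|W_e|/n\ge\frac1\ell-\eta_0$ we get $x_e\ge-\ell\eta_0$, and then $x_e=-\sum_{e'\ne e}x_{e'}\le\ell^2\eta_0$. Thus $|x_e|\le\ell^2\eta_1=\frac1{32\ell}$, and Lemma~\ref{lem:quadratic} applies. With $g\ge n/2$ from \eqref{eq:sizes}, the first term of \eqref{eq:budget} is at least $c\,n^{\ell+1}\sum_ex_e^2$, where $c=\Phi^*/(12\ell\,2^{\ell+1})$. Hence $\sum_ex_e^2\le(C_0+K)/(cn)$. Since $|W_e|=(1+x_e)g/\ell$ and $n-g=b+\ell$,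
\[
\Big||W_e|-\frac n\ell\Big|\le\frac{|x_e|\,n}\ell+\frac{b+\ell}\ell=O(\sqrt n),
\]
with a constant that depends only on $\ell,A,t,K$. This proves \eqref{eq:structure}.

For the converse, let $G$ be any $n$-vertex graph with hubs that satisfy \eqref{eq:structure}; implied constants now depend on $\ell$ and $C$. We may assume that $n$ is large, so that $g=n-b-\ell\ge n/2$. Fix an ordering $(v_1,\dots,v_\ell)$ of $U$ with all $v_iv_{i+1}\in Z$. Choose a middle vertex in each $W_{v_iv_{i+1}}$; these lie in different classes, so they are distinct. Then choose the two ends among the $X=\sum_{e\ni v_1}|W_e|$ good neighbors of $v_1$ and the $Y=\sum_{e\ni v_\ell}|W_e|$ good neighbors of $v_\ell$, avoiding the at most $\ell$ good vertices already used. This is possible in at least $\max(X-\ell,0)\max(Y-\ell,0)\ge XY-\ell(X+Y)\ge XY-2\ell n$ ways. Different choices give different directed paths. Summing over the at most $\ell!$ orderings and dividing by $2$, we get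
\[
N(G)\ge\Phi(a,0)\,g^{\ell+1}-O(n^\ell).
\]
If $\ell=2$, then $\Phi(a,0)=1=\Phi^*$. If $\ell\ge3$, then
\[
|x_e|=\frac{\big|\ell|W_e|-g\big|}g\le\frac{\ell C\sqrt n+C+\ell}{n/2}=O(n^{-1/2}),
\]
so $\Phi(a,0)\ge\Phi^*-O(1/n)$ by Lemma~\ref{lem:quadratic}. In both cases $g=n-O(1)$ gives $N(G)\ge\Phi^*n^{\ell+1}-O(n^\ell)$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{source}
\emph{Extremal Planar Graph Problems and Wiener Index of Planar Graphs},
\texttt{https://www.etd.ceu.edu/2022/paulos\_addisu.pdf}.

\end{thebibliography}
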